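\title{Periodic sign sequences with $\sum f(n)/n=0$: a counterexample to a conjecture of Erd\H{o}s}

\begin{abstract}
A function $f$ on the positive integers is Erd\H{o}sian modulo $q$ if it has period $q$, vanishes at the multiples of $q$, and takes the values $\pm1$ elsewhere. Erd\H{o}s conjectured that $\sum f(n)/n$ is never zero for such $f$. We show that the conjecture is false: for infinitely many odd $q$ there is an Erd\H{o}sian $f$, depending only on $\gcd(n,q)$, with $\sum f(n)/n=0$. For functions of $\gcd(n,q)$ the vanishing is equivalent to a system of linear equations in signs attached to the divisors of $q$, and we solve this system by arranging the divisors in a rectangular array. We also show that such a solution forces $q=m^2$ with $m\equiv1\pmod4$, and that for odd Erd\H{o}sian functions vanishing forces $q$ to be a perfect square.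
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q\ge2$ be an integer. A function $f:\mathbb{N}\to\mathbb{C}$ is \emph{Erd\H{o}sian modulo $q$} if it is periodic with period $q$, if $f(n)=0$ when $q\mid n$, and if $f(n)\in\{-1,+1\}$ when $q\nmid n$. It is \emph{Erd\H{o}sian} if it is Erd\H{o}sian modulo some $q$. We study the series $\sum_{n\ge1}f(n)/n$, the harmonic series with every $q$th term deleted and a periodic pattern of signs put on the rest.

The series converges if and only if $\sum_{a=1}^qf(a)=0$. Indeed, the terms tend to zero, so we may sum in blocks of length $q$, and the $k$th block is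
\[
\sum_{a=1}^q\frac{f(a)}{kq+a}=\frac{1}{(k+1)q}\sum_{a=1}^qf(a)+O(k^{-2}).
\]
A sum of $q-1$ signs can vanish only if $q$ is odd, so only odd $q$ matter. The following conjecture of P.~Erd\H{o}s is taken from \cite{EF}.

\begin{quote}
\emph{For every Erd\H{o}sian function $f$, the series $\sum_{n\ge1}f(n)/n$ is never equal to zero.}
\end{quote}

The smallest cases support the conjecture. Replacing $f$ by $-f$, we may take $f(1)=1$. For $q=3$ the only convergent pattern is $+-$, and every block $\frac1{3k+1}-\frac1{3k+2}$ is positive. For $q=5$ the patterns are $++--$, $+-+-$ and $+--+$; the blocks of the first two are positive because $1/x$ decreases, and those of the third because $1/x$ is convex. There is also a structural reason for the guess. If $q$ is an odd prime, the Legendre symbol $\chi$ modulo $q$ is Erd\H{o}sian, and the conjecture for $\chi$ is the textbook fact $L(1,\chi)\ne0$. The conjecture says that multiplicativity is not needed here: values of absolute value one would already prevent complete cancellation. This fails when $q$ has many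 divisors.

\begin{theorem}\label{thm:main}
There are infinitely many odd $q$ for which there is a function $f$, Erd\H{o}sian modulo $q$ and depending only on $\gcd(n,q)$, such that $\sum_{n\ge1}f(n)/n$ converges and equals $0$. In particular, the conjecture of Erd\H{o}s is false.
\end{theorem}

For functions of $\gcd(n,q)$ the sum is a rational linear combination of the numbers $\log p$ with $p\mid q$, so that vanishing becomes a finite problem about integers. Below, $\varphi$ is Euler's function and $v_p$ is the $p$-adic valuation.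

\begin{theorem}\label{thm:gcd}
Let $q$ be odd and let $f$ be Erd\H{o}sian modulo $q$ with $f(n)$ depending only on $\gcd(n,q)$; write $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$. Then $\sum f(n)/n$ converges with sum $0$ if and only if
\[
\sum_{e\mid q,\ e>1}s(e)\varphi(e)=0
\quad\text{and}\quad
\sum_{e\mid q,\ p\mid e}s(e)\varphi(e)\Bigl(v_p(e)+\frac1{p-1}\Bigr)=0\ \text{ for every prime }p\mid q.
\]
If this happens, then $q=m^2$ with $m\equiv1\pmod4$.
\end{theorem}

Extend $f$ to $\mathbb{Z}$ by periodicity. A function of $\gcd(n,q)$ is even. For the opposite symmetry a similar restriction on $q$ holds, for a different reason.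

\begin{theorem}\label{thm:odd}
If $f$ is Erd\H{o}sian modulo $q$, odd (that is, $f(-n)=-f(n)$), and $\sum f(n)/n=0$, then $q$ is a perfect square.
\end{theorem}

The periods that we produce are the squares of numbers $m=105^{k/2}\,l_1\cdots l_t\equiv1\pmod4$, where $l_1,\dots,l_t$ are the consecutive primes from $11$ on; this is the shape that Theorem~\ref{thm:gcd} forces. We make no attempt to keep $q$ small, and we do not classify the $q$, or the $f$, for which vanishing occurs.

Sections~\ref{sec:reduction} and~\ref{sec:congruences} prove Theorem~\ref{thm:gcd}. Section~\ref{sec:plan} explains the construction on a small model, Sections~\ref{sec:sums} and~\ref{sec:block} prepare its tools, and Section~\ref{sec:construction} proves Theorem~\ref{thm:main}. Section~\ref{sec:odd}, on Theorem~\ref{thm:odd}, is independent of the rest.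

\section{Reduction to linear equations in signs}\label{sec:reduction}

Throughout, $D(n)$ is the set of positive divisors of $n$, the letters $p$ and $l$ denote primes, and a \emph{sign function} is a function with values in $\{-1,+1\}$.

The weights in Theorem~\ref{thm:gcd} are all divisible by $p$, and it is convenient to divide this factor out. For a prime $p$ put
\[
\beta_p(0)=0,\qquad \beta_p(j)=p^{j-2}\bigl((p-1)j+1\bigr)=jp^{j-1}-(j-1)p^{j-2}\quad(j\ge1),
\]
so that $\beta_p(1)=1$, $\beta_p(2)=2p-1$, $\beta_p(3)=p(3p-2)$, and define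
\[
\psi_p(e)=\beta_p\bigl(v_p(e)\bigr)\,\varphi\bigl(e/p^{v_p(e)}\bigr).
\]
Thus $\psi_p(e)$ is $\varphi(e)$ with the factor $\varphi(p^j)$ replaced by the integer $\beta_p(j)$, and $\psi_p(e)=0$ if $p\nmid e$. We use three identities:
\begin{align}
\varphi(e)\Bigl(v_p(e)+\frac1{p-1}\Bigr)&=p\,\psi_p(e)&&\text{if }p\mid e,\label{eq:weight}\\
\psi_p(er)&=\psi_p(e)\,\varphi(r)&&\text{if }\gcd(e,r)=1,\ p\nmid r,\label{eq:mult}\\
\sum_{e\mid n}\psi_p(e)&=v_p(n)\,\frac np.\label{eq:total}
\end{align}
The first follows from $\varphi(p^j)\bigl(j+\frac1{p-1}\bigr)=p^{j-1}\bigl((p-1)j+1\bigr)$ and the second from the multiplicativity of $\varphi$. For the third, let $k=v_p(n)$. The second form of $\beta_p$ telescopes to $\sum_{j\le k}\beta_p(j)=kp^{k-1}$, and $\sum_{d\mid n'}\varphi(d)=n'$ for $n'=n/p^k$.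

\begin{proposition}\label{prop:reduction}
Let $q$ be odd, let $s$ be a sign function on $D(q)\setminus\{1\}$, and let $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$ and $f(n)=0$ for $q\mid n$. The series $\sum f(n)/n$ converges if and only if $\sum_{e>1}s(e)\varphi(e)=0$. In that case
\begin{equation}\label{eq:value}
\sum_{n\ge1}\frac{f(n)}n=\frac1q\sum_{p\mid q}p\,Y_p\log p,\qquad Y_p=\sum_{e\mid q,\ e>1}s(e)\psi_p(e),
\end{equation}
and the sum is zero if and only if $Y_p=0$ for every $p\mid q$.
\end{proposition}

\begin{proof}
For $e\mid q$ there are $\varphi(e)$ residues $a$ modulo $q$ with $q/\gcd(a,q)=e$. Hence $\sum_{a\le q}f(a)=\sum_{e>1}s(e)\varphi(e)$, which gives the first statement. Assume that this sum vanishes. The integers $n$ with $\gcd(n,q)=q/e$ are the numbers $(q/e)n'$ with $\gcd(n',e)=1$, so for real $z>1$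
\[
\sum_{n\ge1}\frac{f(n)}{n^z}=\zeta(z)E(z),\qquad E(z)=\sum_{e\mid q,\ e>1}s(e)\Bigl(\frac qe\Bigr)^{-z}\prod_{p\mid e}(1-p^{-z}).
\]
The term of index $e$ has the value $s(e)\varphi(e)/q$ at $z=1$, so $E(1)=0$. Since $(z-1)\zeta(z)\to1$ as $z\to1^+$, we get $\zeta(z)E(z)\to E'(1)$. By Abel's theorem for Dirichlet series (if $\sum a_n/n$ converges, then $\sum a_nn^{-z}$ tends to its sum as $z\to1^+$), the sum of our series is $E'(1)$. Taking the logarithmic derivative of each term,
\[
E'(1)=\frac1q\sum_{e>1}s(e)\varphi(e)\Bigl[\log e-\log q+\sum_{p\mid e}\frac{\log p}{p-1}\Bigr].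
\]
The contribution of $\log q$ vanishes by assumption. Writing $\log e=\sum_{p\mid e}v_p(e)\log p$ and using \eqref{eq:weight}, we obtain \eqref{eq:value}. Finally, the numbers $\log p$ are linearly independent over $\mathbb{Q}$: an integer relation $\sum c_p\log p=0$ means $\prod p^{c_p}=1$, and unique factorization gives $c_p=0$.
\end{proof}

By \eqref{eq:weight}, this proves the equivalence in Theorem~\ref{thm:gcd}. It is convenient to give the divisor $1$ a sign as well, because $D(q)$, unlike $D(q)\setminus\{1\}$, splits as a product along a coprime factorization of $q$. For a sign function $s$ on $D(q)$ put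
\[
X(s)=\sum_{e\mid q}s(e)\varphi(e),\qquad Y_p(s)=\sum_{e\mid q}s(e)\psi_p(e).
\]
Since $\varphi(1)=1$ and $\psi_p(1)=0$, Theorem~\ref{thm:main} amounts to solving, for infinitely many odd $q$, the system
\begin{equation}\label{eq:system}
s(1)=1,\qquad X(s)=1,\qquad Y_p(s)=0\quad(p\mid q).
\end{equation}

\begin{example}\label{ex:105}
Let $q=105$. The divisors $3,5,7,15,21,35,105$ have totients $2,4,6,8,12,24,48$. Put $s(5)=s(105)=1$ and $s=-1$ on the other five; then $4+48=2+6+8+12+24$, and the series converges. For squarefree $e$ divisible by $p$ we have $\psi_p(e)=\varphi(e/p)$, so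
\[
Y_3=-1-4-6+24=13,\qquad Y_5=1-2-6+12=5,\qquad Y_7=-1-2-4+8=1,
\]
and the sum is $(39\log3+25\log5+7\log7)/105$. Each $Y_p$ has exactly one odd term, the one with $e=p$, so no choice of signs makes it vanish.
\end{example}

Two remarks locate the difficulty. First, \eqref{eq:system} needs several primes. The term $\varphi(q)$ must be cancelled by the other $\varphi(e)$ with $e>1$, whose sum is $q-1-\varphi(q)$; so $\varphi(q)<q/2$. If the odd number $q$ has at most two prime factors, then $\varphi(q)/q\ge\frac23\cdot\frac45>\frac12$. Second, once there are many primes, a count suggests that solutions exist. Let $q$ be the square of the product of the first $t$ odd primes. There are $3^t$ signs, and $t+1$ integer linear forms $X$, $Y_p$, each at most $q$ in absolute value by \eqref{eq:total}. Bertrand's postulate (for $n\ge2$ there is a prime strictly between $n$ and $2n$) gives $q=2^{O(t^2)}$, so the forms take $2^{O(t^3)}$ joint values, against $2^{3^t}$ sign functions. One expects every small value that no congruence forbids to be attained. The pigeonhole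 principle does not prove this: it gives two sign functions with the same values, and half their difference takes the value $0$, which an Erd\H{o}sian function may not. So we first find the congruence conditions and then build a solution by hand.

\section{Congruence conditions}\label{sec:congruences}

We use the following parity facts. For odd $e>1$ the number $\varphi(e)$ is even, and $4\mid\varphi(e)$ if $e$ has at least two prime factors, because each prime $p\mid e$ contributes the even factor $p-1$. For odd $p$ and $j\ge1$ the number $\beta_p(j)$ is odd.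

The mechanism is simple: changing a sign changes $s(e)w(e)$ by $2w(e)$, so if the weights $w(e)$ are divisible by $4$, then $\sum s(e)w(e)$ modulo $8$ does not depend on $s$. The totients of prime powers need not be divisible by $4$, but a suitable combination of $\varphi$ and the $\psi_p$ always is. For odd $e$ put
\[
L(e)=\varphi(e)-\sum_{p\mid e}(p-1)\psi_p(e).
\]
Then $L(1)=1$, and
\begin{equation}\label{eq:L4}
4\mid L(e)\qquad\text{for odd }e>1.
\end{equation}
Indeed, $L(p^j)=(p-1)\bigl(p^{j-1}-\beta_p(j)\bigr)$ is a product of two even numbers. If $e$ has at least two prime factors, then $4\mid\varphi(e)$, and each $(p-1)\psi_p(e)$ contains the two even factors $p-1$ and $\varphi(e/p^{v_p(e)})$.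

\begin{lemma}\label{lem:cong}
Let $q$ be odd and let $s$ be any sign function on $D(q)$.
\begin{enumerate}
\item[(a)] $Y_p(s)\equiv v_p(q)\pmod2$ for every $p\mid q$.
\item[(b)] If $q=m^2$, then $X(s)-\sum_{p\mid q}(p-1)Y_p(s)\equiv s(1)+2(m-1)\pmod8$.
\item[(c)] If $q=m^2$, then $X(s)\equiv s(1)\pmod4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Signs do not matter modulo $2$, so $Y_p(s)\equiv v_p(q)\,q/p$ by \eqref{eq:total}, and $q/p$ is odd.

(b) The left side is $\sum_{e\mid q}s(e)L(e)$. By \eqref{eq:L4} and \eqref{eq:total} it is congruent modulo $8$ to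
\[
s(1)+\sum_{e>1}L(e)=s(1)+(q-1)-\sum_{p\mid q}(p-1)\,v_p(q)\,\frac qp .
\]
An odd square is $1$ modulo $8$, so $8\mid q-1$. Since $v_p(q)=2v_p(m)$ and $q/p$ is odd, the term of index $p$ is $0$ modulo $8$ if $p\equiv1\pmod4$ and $4v_p(m)$ modulo $8$ if $p\equiv3\pmod4$. Let $\kappa$ be the sum of the $v_p(m)$ over $p\equiv3\pmod4$. Then the expression is $s(1)+4\kappa$ modulo $8$, and $m\equiv(-1)^\kappa\pmod4$ gives $2(m-1)\equiv4\kappa\pmod8$.

(c) Reduce (b) modulo $4$: each $(p-1)Y_p(s)$ is divisible by $4$ by (a), and so is $2(m-1)$.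
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:gcd}]
Suppose that the sum vanishes, and set $s(1)=1$, so that \eqref{eq:system} holds. By Lemma~\ref{lem:cong}(a), every $v_p(q)$ is even, so $q=m^2$. By (b), $1\equiv1+2(m-1)\pmod8$, that is, $m\equiv1\pmod4$.
\end{proof}

Part (c) has a second use: when $q$ is a square, the condition $s(1)=1$ in \eqref{eq:system} follows from $X(s)=1$.

\section{Rows and gadgets}\label{sec:plan}

Let $q=QN$ with $\gcd(Q,N)=1$. Every divisor of $q$ is uniquely $er$ with $e\mid Q$ and $r\mid N$, and we view a sign function $s$ on $D(q)$ as an array with rows indexed by $r$ and columns indexed by $e$. The \emph{row sums} are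
\[
c(r)=\sum_{e\mid Q}s(er)\varphi(e).
\]
By \eqref{eq:mult},
\begin{align}
X(s)&=\sum_{r\mid N}c(r)\varphi(r),\qquad Y_p(s)=\sum_{r\mid N}c(r)\psi_p(r)\quad(p\mid N),\label{eq:rows}\\
Y_p(s)&=\sum_{r\mid N}\varphi(r)\sum_{e\mid Q}s(er)\psi_p(e)\quad(p\mid Q).\label{eq:cols}
\end{align}
The equations \eqref{eq:rows} are the system \eqref{eq:system} for the modulus $N$, except that the unknowns are no longer signs but odd integers $c(r)$ of size up to about $Q$. With this freedom they can be solved by a formula.

\begin{example}\label{ex:13}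
Let $N=l^2$. The rows are $1,l,l^2$, and we want
\[
c(1)+(l-1)\,c(l)+l(l-1)\,c(l^2)=1,\qquad c(l)+(2l-1)\,c(l^2)=0 .
\]
With signs in place of the $c$'s the second equation is impossible. In odd integers we take $c(l^2)=1$ and $c(l)=-(2l-1)$, and then $c(1)=1+(l-1)^2$. For $l=13$ this reads $145-12\cdot25+156=1$ and $-25+25=0$. If the three rows are filled with signs whose row sums are $145,-25,1$, then the only equations left are those for the primes dividing $Q$.
\end{example}

For $Q$ we want few primes, since each leaves one equation, and we want all odd numbers of moderate size, $1$ included, to occur as row sums, which forces $\varphi(Q)\le Q-\varphi(Q)+1$. As in Section~\ref{sec:reduction}, three primes are the natural choice, and we take $Q=105^k$. Write $\psi=(\psi_3,\psi_5,\psi_7)$ and $Y=(Y_3,Y_5,Y_7)$.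

To make $Y$ vanish we need moves that change $Y$ and leave the row sums alone. A \emph{gadget} is a set $G\subset D(Q)\setminus\{1\}$ with a sign function $\gamma$ such that $\sum_{e\in G}\gamma(e)\varphi(e)=0$; its \emph{vector} is $g=\sum_{e\in G}\gamma(e)\psi(e)\in\mathbb{Z}^3$. For instance, $\varphi(3)+\varphi(27)-\varphi(25)=2+18-20=0$, while
\[
\psi(3)+\psi(27)-\psi(25)=(1,0,0)+(21,0,0)-(0,9,0)=(22,-9,0).
\]
Fill the columns $e\in G$ by $s(er)=\gamma(e)\xi(r)$, with an arbitrary sign function $\xi$ on $D(N)$. These columns contribute $0$ to every row sum and, by \eqref{eq:cols}, contribute $\hat\xi g$ to $Y$, where $\hat\xi=\sum_{r\mid N}\xi(r)\varphi(r)$. With disjoint gadgets $G_1,\dots,G_4$, and with $H$ the set of remaining columns,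
\[
Y=R+\hat\xi_1g_1+\dots+\hat\xi_4g_4 ,
\]
where the \emph{residual} $R$ comes from the columns in $H$. The plan works if four things hold.
\begin{enumerate}
\item[(i)] The multipliers $\hat\xi_i$ can take any odd value up to about $N$ (Lemma~\ref{lem:N}).
\item[(ii)] The vectors $g_i$ generate a lattice that contains the required correction (Lemmas~\ref{lem:lattice} and~\ref{lem:cong}).
\item[(iii)] The columns in $H$ can produce any odd row sum up to about $Q$ (Lemma~\ref{lem:H}).
\item[(iv)] The residual $R$ is small compared with $N$.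
\end{enumerate}
In Example~\ref{ex:13}, (i) fails because $\hat\xi$ takes only eight values; so $N$ must have many prime factors. Condition (iv) is the delicate one. We know nothing about how a row sum is realized in $H$, so each row $r$ may contribute as much as $\varphi(r)kQ$ to $R$, for a total of $NkQ$, whereas the gadgets can correct only a constant multiple of $N$. The remedy in Section~\ref{sec:construction} is to split $N=AB$ and to let almost all rows, counted with weight $\varphi(r)$, be equal up to sign to a few fixed rows, with signs chosen so that their contributions to $R$ cancel exactly. The bound for $R$ then drops to $(A+B)kQ$.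

\section{Signed sums of totients}\label{sec:sums}

Let $E$ be a finite set of odd positive integers with $1\in E$, and let $T$ be a positive odd integer. A signed sum $\sum_{e\in E}\varepsilon_e\varphi(e)$ with $\varepsilon_e=\pm1$ is always odd. We call $E$ \emph{$T$-full} if every odd $u$ with $|u|\le T$ is such a sum. The next lemma starts a full set and lets it grow.

\begin{lemma}\label{lem:full}
\begin{enumerate}
\item[(a)] Let $\Sigma=\sum_{e\in E,\,e>1}\varphi(e)/2$ and let $h$ be an integer with $0\le h<\Sigma/2$. If every integer in $[h,\Sigma-h]$ is a subset sum of the numbers $\varphi(e)/2$, $e\in E\setminus\{1\}$, then $E$ is $(2\Sigma-4h-1)$-full.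
\item[(b)] If $E$ is $T$-full, $e\notin E$ is odd and $\varphi(e)\le T+1$, then $E\cup\{e\}$ is $(T+\varphi(e))$-full.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Putting minus signs on a subset with sum $x$ gives the signed sum $\Sigma-2x$ of the halves. So every $v\equiv\Sigma\pmod2$ with $|v|\le\Sigma-2h$ is a signed sum of the halves. For odd $u$ the integers $(u-1)/2$ and $(u+1)/2$ are consecutive, so $u=\varepsilon+2v$ with $\varepsilon=\pm1$ and $v\equiv\Sigma\pmod2$, and $|v|\le(|u|+1)/2\le\Sigma-2h$ when $|u|\le2\Sigma-4h-1$. The element $1$ supplies $\varepsilon$.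

(b) Let $u$ be odd with $0<u\le T+\varphi(e)$; negative $u$ follow by symmetry. Then $u-\varphi(e)$ is odd and $-T\le1-\varphi(e)\le u-\varphi(e)\le T$, so it is a signed sum over $E$; give $e$ the sign $+1$.
\end{proof}

In (b) the gap between the total weight $\sum_{e\in E}\varphi(e)$ and $T$ does not change. A full set can therefore grow to all of $D(n)$, of total weight $n$, with a bounded gap, provided that no weight is added before the earlier weights are large enough.

Let $l_1=11<l_2=13<\cdots$ be the primes $\ge11$, and $N_t=\prod_{i\le t}l_i^2$. Bertrand's postulate gives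
\begin{equation}\label{eq:bertrand}
l_{i+1}-1\le2(l_i-1).
\end{equation}

\begin{lemma}\label{lem:N}
There is $t_0$ such that $D(N_t)$ is $(N_t-78)$-full for all $t\ge t_0$.
\end{lemma}

One cannot argue by induction on $t$ from a small case. To represent $u=1$ one needs $\varphi(N_t)\le N_t-\varphi(N_t)+1$, and $\varphi(N_t)/N_t=\prod_{i\le t}(1-1/l_i)$ begins at $10/11$; it falls below $1/2$ only because $\prod_l l/(l-1)$ diverges. Instead we begin with the primes themselves, which form a full set with $T$ as large as we like. They absorb all divisors built from the first primes, and for the other divisors the divergence of the product helps.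

\begin{proof}
\emph{Step 1: the primes.} Let $F_i=\{1,l_1,\dots,l_i\}$, $\Phi_i=\sum_{e\in F_i}\varphi(e)$ and $T_i=\Phi_i-78$. We claim that $F_i$ is $T_i$-full for $i\ge7$. For $i=7$ the halves $(l-1)/2$ are $5,6,8,9,11,14,15$, with $\Sigma=68$. The integers $19,\dots,34$ are, in order,
\begin{gather*}
5+14,\ 5+15,\ 6+15,\ 8+14,\ 8+15,\ 9+15,\ 11+14,\ 11+15,\\
5+8+14,\ 6+8+14,\ 14+15,\ 5+11+14,\\
5+11+15,\ 6+11+15,\ 8+11+14,\ 8+11+15,
\end{gather*}
and complements give $34,\dots,49$. Lemma~\ref{lem:full}(a) with $h=19$ shows that $F_7$ is $59$-full, and $T_7=137-78=59$. To continue with Lemma~\ref{lem:full}(b) we need $l_{i+1}-1\le T_i+1$ for $i\ge7$. For $i=7$ this is $36\le60$. If $l_i-1\le T_{i-1}+1$, then $T_i+1=T_{i-1}+1+(l_i-1)\ge2(l_i-1)\ge l_{i+1}-1$ by \eqref{eq:bertrand}.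

\emph{Step 2: an order on the divisors.} Fix $t$. Say that $e'\in D(N_t)$ comes \emph{before} $e$ if $v_{l_i}(e')<v_{l_i}(e)$ for the largest $i$ at which the exponents differ; this is the order of the base-$3$ numbers whose digits are the exponents. Fix $e>1$ and write $v_i=v_{l_i}(e)$. The $e'$ before $e$ for which $i$ is the largest index of difference have the exponents of $e$ above $i$, a smaller exponent at $i$, and arbitrary exponents below $i$. Since $\sum_{v<v_i}\varphi(l_i^v)=l_i^{v_i-1}=\varphi(l_i^{v_i})/(l_i-1)$ and $\sum_{v\le2}\varphi(l^v)=l^2$,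
\[
\sum_{e'\text{ before }e}\varphi(e')=\varphi(e)S(e),\qquad S(e)=\sum_{i:\ l_i\mid e}\frac{\theta_i}{l_i-1},
\]
where
\[
\theta_i=\prod_{j<i}\lambda_j,\qquad\lambda_j=\frac{l_j^2}{\varphi(l_j^{v_j})}=l_j^2,\ \frac{l_j^2}{l_j-1},\ \frac{l_j}{l_j-1}\quad\text{for }v_j=0,1,2 .
\]
In all cases $\lambda_j\ge l_j/(l_j-1)>1$. Choose $i_0\le i_1$, independent of $t$, with
\[
\prod_{i<i_0}\frac{l_i}{l_i-1}\ge3,\qquad\prod_{i_0\le i\le i_1}\frac{l_i}{l_i-1}\ge2 .
\]
We claim that $S(e)\ge3/2$ if the largest prime factor $l_r$ of $e$ has $r\ge i_1$.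

If $v_j=2$ for all $j<r$, then $\theta_i/(l_i-1)=\theta_{i+1}-\theta_i$ for $i<r$, so $S(e)\ge\theta_r-1\ge2$ because $r\ge i_0$. Otherwise let $j<r$ be the largest index below $r$ with $v_j\le1$. Then $l_{j+1},\dots,l_r$ divide $e$, and \eqref{eq:bertrand} gives $S(e)\ge\theta_{j+1}/(l_{j+1}-1)\ge\theta_j\lambda_j/(2(l_j-1))$.
\begin{itemize}
\item If $v_j=0$, this is at least $l_j^2/(2l_j)>5$.
\item If $v_j=1$ and $j\ge i_0$, then $\theta_j\ge3$, and the bound is at least $3l_j^2/(2(l_j-1)^2)\ge3/2$.
\item If $v_j=1$ and $j<i_0$, one term is not enough and we use the whole run. The exponents at $l_{j+1},\dots,l_{r-1}$ are $2$, so the terms telescope: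
\[
\sum_{i=j+1}^r\frac{\theta_i}{l_i-1}=\theta_{j+1}\Bigl(\prod_{i=j+1}^r\frac{l_i}{l_i-1}-1\Bigr)\ge\theta_{j+1}\ge\lambda_j\ge l_j\ge11,
\]
because the product runs over all indices from $i_0$ to $i_1$ at least.
\end{itemize}

\emph{Step 3: growth.} Let $t\ge7$ be so large that $T_t\ge156$ and $T_t\ge N_{i_1}$. Starting from $F_t$, add the elements of $W=D(N_t)\setminus F_t$ in the order of Step~2. When it is the turn of $e$, the current set is $T$-full, where $T$ is $T_t$ plus the weight of the elements of $W$ before $e$. Thus $T\ge T_t$ and $T\ge T_t+\varphi(e)S(e)-\Phi_t=\varphi(e)S(e)-78$. If $\varphi(e)\le T_t$, Lemma~\ref{lem:full}(b) applies. Otherwise $\varphi(e)>N_{i_1}$, so $e\nmid N_{i_1}$ and the largest prime factor of $e$ has index above $i_1$; then $T\ge\frac32\varphi(e)-78\ge\varphi(e)$ because $\varphi(e)>156$, and the lemma applies again. The gap stays equal to $78$ and the final total weight is $N_t$.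
\end{proof}

\section{The block $105^k$}\label{sec:block}

Let $k\ge4$ and $Q=105^k$. The weights below are products of the values
\begin{gather*}
\varphi(3^j)=1,2,6,18,54,\qquad\varphi(5^j)=1,4,20,100,\qquad\varphi(7^j)=1,6,42\qquad(j=0,1,\dots),\\
\beta_3(j)=1,5,21,81,\qquad\beta_5(j)=1,9,65,\qquad\beta_7(j)=1,13\qquad(j=1,2,\dots).
\end{gather*}
We use four disjoint gadgets $G_1,\dots,G_4$, with signs $\gamma_i$ as in the second row of each table.
\[
\begin{array}{c|ccc|cccc}
&\multicolumn{3}{c|}{G_1}&\multicolumn{4}{c}{G_2}\\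
e&3&27&25&45&81&49&63\\
\gamma&+&+&-&+&+&-&-\\ \hline
\varphi&2&18&20&24&54&42&36\\
\psi_3&1&21&0&20&81&0&30\\
\psi_5&0&0&9&6&0&0&0\\
\psi_7&0&0&0&0&0&13&6
\end{array}
\]
\[
\begin{array}{c|ccc|cccc}
&\multicolumn{3}{c|}{G_3}&\multicolumn{4}{c}{G_4}\\
e&175&225&525&125&147&75&315\\
\gamma&+&+&-&+&+&-&-\\ \hline
\varphi&120&120&240&100&84&40&144\\
\psi_3&0&100&120&0&42&20&120\\
\psi_5&54&54&108&65&0&18&36\\
\psi_7&20&0&40&0&26&0&24
\end{array}
\]
The signed sums of the totients are $2+18-20$, $24+54-42-36$, $120+120-240$ and $100+84-40-144$, all zero. The vectors are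
\[
g_1=(22,-9,0),\quad g_2=(71,6,-19),\quad g_3=(-20,0,-20),\quad g_4=(-98,11,2).
\]
No family of gadgets generates all of $\mathbb{Z}^3$. For a gadget with vector $g=(a,b,c)$ we have $\sum_{e\in G}\gamma(e)L(e)=-2a-4b-6c$, which is divisible by $4$ by \eqref{eq:L4}; hence $a+c$ is even. Our four gadgets reach everything that this allows.

\begin{lemma}\label{lem:lattice}
The vectors $g_1,\dots,g_4$ generate $\Lambda=\{(a,b,c)\in\mathbb{Z}^3:a+c\text{ even}\}$. There is an absolute constant $C$ such that every $Z\in\Lambda$ is $\sum n_ig_i$ with integers $|n_i|\le C\|Z\|_\infty$.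
\end{lemma}

\begin{proof}
Let $\Gamma\subset\Lambda$ be the group generated by the $g_i$. Three independent vectors of $\mathbb{Z}^3$ generate a subgroup whose index is the absolute value of their determinant. From $g_1\times g_2=(171,418,771)$ we get
\begin{align*}
\det(g_1,g_2,g_3)&=-20\,(171+771)=-18840=-2^3\cdot3\cdot5\cdot157,\\
\det(g_1,g_2,g_4)&=-16758+4598+1542=-10618=-2\cdot5309,
\end{align*}
and $5309=157\cdot33+128$ is prime to $2,3,5,157$. The index of $\Gamma$ in $\mathbb{Z}^3$ divides both determinants, hence divides $2$; since $\Lambda$ has index $2$, we get $\Gamma=\Lambda$. For the bound, write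
\[
(a,b,c)=a\,(1,0,1)+b\,(0,1,0)+\frac{c-a}2\,(0,0,2),
\]
where the three coefficients are at most $\|Z\|_\infty$ in absolute value, and express the three vectors on the right, once and for all, through the $g_i$.
\end{proof}

The gadgets remove fourteen small divisors, of total weight $40+156+480+368=1044$. What remains still represents almost every odd number in its range.

\begin{lemma}\label{lem:H}
Let $k\ge4$, $Q=105^k$ and $H=D(Q)\setminus(G_1\cup\dots\cup G_4)$. Then $H$ is $(Q-1054)$-full.
\end{lemma}

\begin{proof}
All gadget elements divide $m_*=3^4\,5^3\,7^2=496125$, and $m_*\mid Q$ because $k\ge4$. We treat $H\cap D(m_*)$ by direct computation and then raise one exponent at a time.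

\emph{Start.} The set $E_0=\{1,5,7,15,21,35,105\}\subset H$ has totients $1,4,6,8,12,24,48$; the halves are $2,3,4,6,12,24$, with $\Sigma=51$. The subset sums of $2,3,4,6$ include $2,3,4,2+3,6,3+4,2+6,3+6,4+6,2+3+6,2+4+6,3+4+6$, which are $2,\dots,13$. Adjoining $12$ gives $2,\dots,25$, and adjoining $24$ gives $2,\dots,49$. By Lemma~\ref{lem:full}(a) with $h=2$, the set $E_0$ is $93$-full.

\emph{The divisors of $m_*$.} Of the $60$ divisors of $m_*$, fourteen lie in gadgets and seven in $E_0$. We add the other $39$ in order of increasing totient. The table is read down each block, from left to right; $T$ is the value after $e$ is added.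
\[
\begin{array}{rrr|rrr|rrr}
e&\varphi(e)&T&e&\varphi(e)&T&e&\varphi(e)&T\\ \hline
9&6&99&1575&720&4487&6125&4200&29399\\
135&72&171&1323&756&5243&11025&5040&34439\\
189&108&279&1225&840&6083&10125&5400&39839\\
245&168&447&2205&1008&7091&14175&6480&46319\\
375&200&647&2025&1080&8171&18375&8400&54719\\
405&216&863&2625&1200&9371&19845&9072&63791\\
441&252&1115&2835&1296&10667&23625&10800&74591\\
567&324&1439&3675&1680&12347&33075&15120&89711\\
735&336&1775&3375&1800&14147&55125&25200&114911\\
675&360&2135&4725&2160&16307&70875&32400&147311\\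
945&432&2567&3969&2268&18575&99225&45360&192671\\
875&600&3167&6615&3024&21599&165375&75600&268271\\
1125&600&3767&7875&3600&25199&496125&226800&495071
\end{array}
\]
Each $\varphi(e)$ is smaller than the preceding $T$, so Lemma~\ref{lem:full}(b) applies at every step, and $495071=m_*-1054$.

\emph{Raising an exponent.} Let $m_*\mid m$, $l\in\{3,5,7\}$ and $ml\mid Q$, and suppose that $H\cap D(m)$ is $(m-1054)$-full. Put $j=v_l(m)$ and $m_0=m/l^j$. The divisors of $ml$ that do not divide $m$ are the numbers $l^{j+1}d$ with $d\mid m_0$. They do not divide $m_*$, so they lie in $H$, and their weights are $l^j(l-1)\varphi(d)$. Add them in order of increasing $d$. When it is the turn of $d$, the proper divisors of $d$ have already contributed $l^j(l-1)(d-\varphi(d))$, so it suffices to show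
\begin{equation}\label{eq:raise}
l^j(l-1)\bigl(2\varphi(d)-d\bigr)\le m-1053 .
\end{equation}
If both primes of $m_0$ divide $d$, then $\varphi(d)/d=\frac{24}{35},\frac47,\frac8{15}$ for $l=3,5,7$, so that $(l-1)(2\varphi(d)/d-1)=\frac{26}{35},\frac47,\frac25$, and $l^jd\le m$. If a prime $p$ of $m_0$ does not divide $d$, then $d\le m_0/p^{v_p(m_*)}\le m_0/49$, and $(l-1)(2\varphi(d)-d)\le6d\le\frac6{49}m_0$. In both cases the left side of \eqref{eq:raise} is at most $\frac{26}{35}m$, and $\frac{26}{35}m\le m-1053$ for $m\ge4095$. The new weights add up to $l^j(l-1)m_0=(l-1)m$, so $H\cap D(ml)$ is $(ml-1054)$-full. After finitely many steps we reach $Q$.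
\end{proof}

\section{The construction}\label{sec:construction}

\subsection*{Parameters}
Let $t\ge t_0+2$ be such that the number of $i\le t$ with $l_i\equiv3\pmod4$ is even. There are infinitely many primes $\equiv3\pmod4$, so the parity of this number changes infinitely often and there are infinitely many such $t$. Put
\[
P=l_t,\qquad A=N_{t-2},\qquad B=l_{t-1}^2l_t^2,\qquad N=AB=N_t,\qquad Q=105^k,\qquad q=QN,
\]
where $k\ge4$ is the least even integer with $105^k\ge2P^3$. Then $q=m^2$ with $m=105^{k/2}l_1\cdots l_t$, and $m\equiv1\pmod4$ by the choice of $t$ and because $105\equiv1\pmod4$. By Theorem~\ref{thm:gcd}, neither parity condition, on $k$ or on $t$, can be dropped. For large $t$ we have $k>4$, so $105^{k-2}<2P^3$, and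
\begin{equation}\label{eq:sizes}
Q-1054\ge P^3,\qquad Q<22050\,P^3,\qquad k=O(\log P),\qquad A,B\ge\frac{P^4}{1024}.
\end{equation}
The last bound comes from Bertrand's postulate: $l_{t-i}\ge P/2^i$, so $B\ge P^4/4$ and $A\ge(l_{t-2}l_{t-3})^2\ge P^4/2^{10}$. The block $Q$ is large enough for row sums of size $P^3$, and $B$ contains two primes so that it is still larger than $kQ$. Rows are indexed by $r=ab$ with $a\mid A$, $b\mid B$.

\subsection*{Row sums}
For a prime $l$ define, on the exponents $j=1,2$,
\[
\alpha_l(1)=-l,\quad\alpha_l(2)=1,\qquad\tau_l(1)=-(2l-1),\quad\tau_l(2)=1 .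
\]
From $\varphi(l)=l-1$, $\varphi(l^2)=l(l-1)$, $\beta_l(1)=1$, $\beta_l(2)=2l-1$ we get
\begin{equation}\label{eq:local}
\sum_{j=1}^2\alpha_l(j)\varphi(l^j)=0,\qquad\sum_{j=1}^2\tau_l(j)\beta_l(j)=0,\qquad\sum_{j=1}^2\tau_l(j)\varphi(l^j)=-(l-1)^2 .
\end{equation}
The function $\tau_l$ is the solution of Example~\ref{ex:13}; the function $\alpha_l$ annihilates $\varphi$. Let $K$ be $A$ or $B$. To evaluate a sum over $n\mid K$, $n>1$, we group the $n$ by their set $\Pi$ of prime factors. For fixed $\Pi$ the exponents run independently over $\{1,2\}$, so a summand that is a product of functions of the single exponents gives a product of sums over $j=1,2$. We define three functions.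

\emph{The signs $\sigma$ on $D(A)$.} By Lemma~\ref{lem:N} there is a sign function $\sigma$ with $\sum_{a\mid A}\sigma(a)\varphi(a)=1$. Since $A$ is a square, Lemma~\ref{lem:cong}(c) gives $\sigma(1)=1$, and so
\begin{equation}\label{eq:sigma}
\sum_{a\mid A,\ a>1}\sigma(a)\varphi(a)=0 .
\end{equation}

\emph{The function $\delta$ on $D(B)\setminus\{1\}$.} Let $\delta(b)=\alpha_l(v_l(b))$, where $l$ is the least prime factor of $b$. Each group contains the factor $\sum_j\alpha_l(j)\varphi(l^j)=0$, so
\begin{equation}\label{eq:delta}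
\sum_{b\mid B,\ b>1}\delta(b)\varphi(b)=0 .
\end{equation}

\emph{The functions $\nu_K$ on $D(K)\setminus\{1\}$.} Let $\nu_K(l^j)=\tau_l(j)$, and if $n$ has at least two prime factors, the two least being $l<l'$, let $\nu_K(n)=\alpha_l(v_l(n))\,\alpha_{l'}(v_{l'}(n))$. Then
\begin{equation}\label{eq:nu}
\sum_{n\mid K,\ n>1}\nu_K(n)\varphi(n)=-\sum_{l\mid K}(l-1)^2,\qquad\sum_{n\mid K,\ n>1}\nu_K(n)\psi_p(n)=0\quad(p\mid K).
\end{equation}
For the groups $\Pi=\{l\}$ use the last two identities in \eqref{eq:local}, and $\psi_p(l^j)=0$ for $l\ne p$. A group with $|\Pi|\ge2$ contributes $0$ to the first sum by the first identity. In the second sum it contributes $0$ if $p\notin\Pi$; if $p\in\Pi$, only the factor at $p$ has $\beta_p$ in place of $\varphi$, and at least one of $l,l'$ differs from $p$ and still gives a vanishing factor. This is why two primes are used in the definition.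

Now put
\[
c(ab)=\begin{cases}
\sigma(a)\,\delta(b)&a>1,\ b>1,\\
\nu_A(a)&a>1,\ b=1,\\
\nu_B(b)&a=1,\ b>1,\\
1+\sum_{i\le t}(l_i-1)^2&a=b=1.
\end{cases}
\]
All values are odd. They satisfy $|c(r)|\le P^3$, because $|\delta|\le P$, $|\nu_K|\le P^2$ and $c(1)\le1+t(P-1)^2$ with $t<P$. We claim that
\begin{equation}\label{eq:c}
\sum_{r\mid N}c(r)\varphi(r)=1,\qquad\sum_{r\mid N}c(r)\psi_p(r)=0\quad(p\mid N).
\end{equation}
In the first sum the rows with $a,b>1$ give the product of the sums \eqref{eq:sigma} and \eqref{eq:delta}, which is zero, and the other rows give $c(1)-\sum_{l\mid A}(l-1)^2-\sum_{l\mid B}(l-1)^2=1$ by \eqref{eq:nu}. For $p\mid A$ we have $\psi_p(ab)=\psi_p(a)\varphi(b)$: the rows with $a=1$ give $0$, those with $a>1=b$ give $0$ by \eqref{eq:nu}, and those with $a,b>1$ give a multiple of \eqref{eq:delta}. For $p\mid B$ we have $\psi_p(ab)=\varphi(a)\psi_p(b)$: the rows with $b=1$ give $0$, those with $b>1=a$ give $0$ by \eqref{eq:nu}, and those with $a,b>1$ give a multiple of \eqref{eq:sigma}.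

The definition of $\nu_K$ with $K=N$ would already solve \eqref{eq:c}. The point of the product $\sigma(a)\delta(b)$ is that $\sigma$ is a \emph{sign} satisfying \eqref{eq:sigma}; this yields condition (iv) of Section~\ref{sec:plan}, as we now see.

\subsection*{The array and its residual}
For each odd $c$ with $0<c\le P^3$, Lemma~\ref{lem:H} and \eqref{eq:sizes} provide a sign function $h_c$ on $H$ with $\sum_{e\in H}h_c(e)\varphi(e)=c$. Fix one for each $c$, and put $h_{-c}=-h_c$. Let
\[
\eta(c)=\sum_{e\in H}h_c(e)\psi(e)\in\mathbb{Z}^3 .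
\]
Then $\eta(-c)=-\eta(c)$, and $\|\eta(c)\|_\infty\le kQ$ because $\sum_{e\mid Q}\psi_l(e)=kQ/l$ by \eqref{eq:total}. For sign functions $\xi_1,\dots,\xi_4$ on $D(N)$, to be chosen, define $s$ on $D(q)$ by
\[
s(er)=h_{c(r)}(e)\quad(e\in H),\qquad s(er)=\gamma_i(e)\,\xi_i(r)\quad(e\in G_i).
\]
The gadgets do not contribute to the row sums, so row $r$ has row sum $c(r)$. By \eqref{eq:rows}, \eqref{eq:c} and Lemma~\ref{lem:cong}(c), for \emph{every} choice of the $\xi_i$,
\begin{equation}\label{eq:done}
s(1)=1,\qquad X(s)=1,\qquad Y_p(s)=0\quad(p\mid N),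
\end{equation}
and by \eqref{eq:cols},
\begin{equation}\label{eq:Y}
Y(s)=R+\sum_{i=1}^4\hat\xi_ig_i,\qquad R=\sum_{r\mid N}\varphi(r)\,\eta(c(r)),\qquad\hat\xi_i=\sum_{r\mid N}\xi_i(r)\varphi(r).
\end{equation}
Since $\eta$ is odd and $\sigma(a)=\pm1$, we have $\eta(\sigma(a)\delta(b))=\sigma(a)\eta(\delta(b))$. The rows with $a,b>1$ therefore contribute to $R$ the amount
\[
\sum_{b>1}\varphi(b)\,\eta(\delta(b))\sum_{a>1}\sigma(a)\varphi(a)=0 .
\]
The remaining rows have $a=1$ or $b=1$, and their weights $\varphi(r)$ add up to less than $A+B$. Hence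
\begin{equation}\label{eq:R}
\|R\|_\infty\le(A+B)\,kQ .
\end{equation}

\subsection*{The correction lies in $\Lambda$}
Each $\hat\xi_i$ is odd; write $\hat\xi_i=1+2n_i$. By \eqref{eq:Y}, $Y(s)=0$ means $\sum n_ig_i=Z$, where
\[
Z=-\tfrac12\,(R+g_1+g_2+g_3+g_4).
\]
This can be solved in integers exactly when $Z\in\Lambda$, and here the parity conditions on $k$ and $t$ enter. By Lemma~\ref{lem:N} we may choose the $\xi_i$ provisionally with $\hat\xi_i=1$; call the resulting sign function $\tilde s$, so that $Y(\tilde s)=-2Z$. By Lemma~\ref{lem:cong}(a), the coordinates of $Y(\tilde s)$ are even, since $k$ is even; so $Z=(Z_3,Z_5,Z_7)\in\mathbb{Z}^3$. In Lemma~\ref{lem:cong}(b) the right side is $1$ modulo $8$, by \eqref{eq:done} and $m\equiv1\pmod4$. The left side is, by \eqref{eq:done},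
\[
1-2Y_3(\tilde s)-4Y_5(\tilde s)-6Y_7(\tilde s)=1+4Z_3+8Z_5+12Z_7\equiv1+4(Z_3+Z_7)\pmod8 .
\]
Thus $Z_3+Z_7$ is even and $Z\in\Lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:lattice}, $Z=\sum n_ig_i$ with integers $|n_i|\le C\|Z\|_\infty$. Since $g_1+\dots+g_4=(-25,8,-37)$, the bounds \eqref{eq:R} and \eqref{eq:sizes} give
\[
2\|Z\|_\infty\le N\Bigl(\frac1A+\frac1B\Bigr)kQ+37\le N\cdot\frac{2048\cdot22050\,k}{P}+37 .
\]
As $k=O(\log P)$, the right side is $o(N)$ as $t\to\infty$, so $|1+2n_i|\le1+2C\|Z\|_\infty\le N-78$ for large $t$. By Lemma~\ref{lem:N} there are sign functions $\xi_i$ on $D(N)$ with $\hat\xi_i=1+2n_i$. For this choice \eqref{eq:Y} gives $Y(s)=R+\sum g_i+2Z=0$, and together with \eqref{eq:done} this is the system \eqref{eq:system}. By Proposition~\ref{prop:reduction}, the function $f(n)=s(q/\gcd(n,q))$ for $q\nmid n$, $f(n)=0$ for $q\mid n$, is Erd\H{o}sian modulo $q$, and $\sum f(n)/n$ converges to $0$. Different admissible $t$ give different $q$, since $l_t$ is the largest prime factor of $q$.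
\end{proof}

\section{Odd Erd\H{o}sian functions}\label{sec:odd}

For odd $f$ the sum is $\pi$ times an element of the cyclotomic field up to a factor $i$, so vanishing is an algebraic equation and is preserved by the Galois group. We show that this forces the Galois group to fix a certain square root of $\pm q$.

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
If $q$ were even, oddness and periodicity would give $f(q/2)=-f(-q/2)=-f(q/2)$, contradicting $f(q/2)=\pm1$. So $q$ is odd.

\emph{The sum.} The function $f(n)/n$ is even on $\mathbb{Z}\setminus\{0\}$, so the sum over $n\ge1$ is half the limit of the symmetric sums over $0<|n|\le Kq$. Up to $q-1$ terms of size at most $1/(Kq)$, such a sum runs over $n=a+jq$ with $1\le a\le q-1$ and $|j|\le K$. The expansion $\pi\cot\pi x=\lim_{K\to\infty}\sum_{|j|\le K}1/(x+j)$ gives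
\[
\sum_{n\ge1}\frac{f(n)}n=\frac\pi{2q}\sum_{a=1}^{q-1}f(a)\cot\frac{\pi a}q .
\]
Let $S=\{a\bmod q:f(a)=1\}$. It contains exactly one member of each pair $\{a,-a\}$ of nonzero residues; call such a set a \emph{half-system}. It has $(q-1)/2$ elements. Let $\zeta=e^{2\pi i/q}$ and, for $a\not\equiv0$,
\[
x_a=\frac1{1-\zeta^a}=\frac12+\frac i2\cot\frac{\pi a}q,\qquad\text{so that}\quad x_a+x_{-a}=1 .
\]
Since the cotangent is odd, $\sum_af(a)\cot(\pi a/q)=2\sum_{a\in S}\cot(\pi a/q)$, and the hypothesis becomes
\begin{equation}\label{eq:half}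
\sum_{a\in S}x_a=\frac{q-1}4 .
\end{equation}

\emph{Denominators.} Let $\mathcal{O}=\mathbb{Z}[\zeta,1/q]$. If $\omega$ is a primitive $d$th root of unity, then $\prod_{0<b<d}(1-\omega^b)=d$, the value at $1$ of $(z^d-1)/(z-1)$. Taking $\omega=\zeta^a$, of order $d\mid q$, we see that $x_a=d^{-1}\prod_{1<b<d}(1-\omega^b)\in\mathcal{O}$. Also $\mathcal{O}\cap\mathbb{Q}=\mathbb{Z}[1/q]$: some $q^n$ times a rational element of $\mathcal{O}$ is a rational algebraic integer, hence an integer.

\emph{The Galois action.} The Galois group of $\mathbb{Q}(\zeta)$ over $\mathbb{Q}$ consists of the maps $\rho_j:\zeta\mapsto\zeta^j$ with $\gcd(j,q)=1$. Applying $\rho_j$ to \eqref{eq:half} gives the same equation for the half-system $jS$. Two half-systems differ by reversing some pairs, so $S\setminus jS=-(jS\setminus S)$, and subtracting the two equations gives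
\[
0=\sum_{b\in jS\setminus S}(x_b-x_{-b})=\sum_{b\in jS\setminus S}(1-2x_{-b}).
\]
Thus $\kappa(j)=|jS\setminus S|$ satisfies $\kappa(j)/2\in\mathcal{O}\cap\mathbb{Q}=\mathbb{Z}[1/q]$, and $\kappa(j)$ is even because $q$ is odd.

\emph{A square root of $\pm q$.} The parity of $\kappa(j)$ is detected by $w=\prod_{a\in S}(\zeta^a-\zeta^{-a})$, because reversing one pair changes the sign of one factor: $\rho_j(w)=\prod_{b\in jS}(\zeta^b-\zeta^{-b})=(-1)^{\kappa(j)}w=w$ for all $j$. Hence $w\in\mathbb{Q}$. On the other hand, the product over $-S$ is $(-1)^{(q-1)/2}w$, so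
\[
(-1)^{(q-1)/2}w^2=\prod_{a=1}^{q-1}(\zeta^a-\zeta^{-a})=\zeta^{q(q-1)/2}\prod_{a=1}^{q-1}(1-\zeta^{-2a})=q ,
\]
where we used that $-2a$ runs over all nonzero residues, $q$ being odd. So $w^2=\pm q$ with $w$ rational; the sign must be $+$, and an integer that is the square of a rational number is a perfect square.
\end{proof}

\begin{thebibliography}{1}

\bibitem{EF}
\emph{Erd\H{o}sian functions and an identity of Gauss},
doi:10.3792/pjaa.95.58,
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=10.3792\%2Fpjaa.95.58}.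

\end{thebibliography}
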